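# Splitting the free-by-Demushkin extension of a one-relator Galois group

## 1. One-relator groups, Demushkin groups, and the radical of the cup product

Throughout, $p$ is a prime, subgroups of pro-$p$ groups are closed, and homomorphisms are continuous. We write $H^i(U)=H^i(U,\mathbb F_p)$, and dimensions are over $\mathbb F_p$. For an $\mathbb F_p$-space $X$ put $X^*=\mathrm{Hom}(X,\mathbb F_p)$; for $Y\subset X$ let $Y^\perp\subset X^*$ be its annihilator. If $V\lhd U$, $g\in U$, $\chi\in H^1(V)=\mathrm{Hom}(V,\mathbb F_p)$, then $(g\chi)(x)=\chi(g^{-1}xg)$. For a pro-$p$ group, $\dim H^1$ is the minimal number of generators and, if this is finite, $\dim H^2$ is the minimal number of relators.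

**Definition 1.1.** A finitely generated pro-$p$ group $G$ is *one-relator* if $\dim H^2(G)=1$. Equivalently, $G=\mathcal F/R$ with $\mathcal F$ free pro-$p$ of rank $\dim H^1(G)$ and $R$ generated as a closed normal subgroup by one element $1\ne r\in\Phi(\mathcal F)$ (the Frattini subgroup).

*Example.* $\mathbb Z_p^2=\langle x_1,x_2\mid[x_1,x_2]\rangle$.

**Definition 1.2.** A *Demushkin group* is a one-relator pro-$p$ group $D$ of cohomological dimension $2$ such that $\cup:H^1(D)\times H^1(D)\to H^2(D)\simeq\mathbb F_p$ is a non-singular bilinear form.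

*Example.* Let $D_g=\langle x_1,\dots,x_{2g}\mid[x_1,x_2]\cdots[x_{2g-1},x_{2g}]\rangle$, $g\ge1$, with dual basis $\xi_1,\dots,\xi_{2g}$ of $H^1(D_g)$. For a suitable generator of $H^2$ the form is the standard symplectic one, $\xi_1\cup\xi_2=\xi_3\cup\xi_4=\cdots$ being the generator and the remaining products $\xi_i\cup\xi_j$, $i<j$, being zero. So it is non-singular, and $cd=2$ by (F6) below. For $g=1$ this is $\mathbb Z_p^2$.

**Definition 1.3.** Let $\dim H^2(G)=1$, $\dim H^1(G)<\infty$, and let the cup product on $H^1(G)$ be alternating. Its *radical* is $\mathrm{Rad}(G)=\{x\in H^1(G):x\cup H^1(G)=0\}$, and its *rank* is the even number $2g=\dim H^1(G)-\dim\mathrm{Rad}(G)$.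

*Example (used throughout).* Let
$$J=A\amalg\langle z\rangle=\langle x_1,x_2,z\mid[x_1,x_2]\rangle,\qquad A=\langle x_1,x_2\rangle\cong\mathbb Z_p^2,$$
with dual basis $\xi_1,\xi_2,\zeta$ of $H^1(J)$. In positive degrees the cohomology of a free product is the direct sum of the cohomologies of the factors, and products of classes from different factors vanish. So $\mathrm{Rad}(J)=\mathbb F_p\zeta$ and the rank is $2$.

We recall the textbook facts we shall use.

* **(F1)** For $V\le U$ open: $\mathrm{cor}\circ\mathrm{res}=[U:V]$; $\mathrm{cor}(\mathrm{res}\,x\cup y)=x\cup\mathrm{cor}\,y$; if $V\lhd U$, then $\mathrm{res}\circ\mathrm{cor}=\sum_{\gamma\in U/V}\gamma$. If $\pi:U\to\bar U$ is onto and $V=\pi^{-1}(\bar V)$, then $\mathrm{cor}\circ\inf=\inf\circ\mathrm{cor}$. On $H^1$, cor is dual to the transfer: if $U/V$ is cyclic of order $p$ generated by the class of $s$, then $(\mathrm{cor}\,\chi)(s)=\chi(s^p)$ and $(\mathrm{cor}\,\chi)(k)=\sum_{i<p}\chi(s^{-i}ks^i)$ for $k\in V$.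
* **(F2)** For $N\lhd U$ the five-term sequence $0\to H^1(U/N)\to H^1(U)\to H^1(N)^{U/N}\to H^2(U/N)\to H^2(U)$ is exact.
* **(F3)** A pro-$p$ group is free iff its $H^2$ vanishes. A homomorphism of pro-$p$ groups is onto iff it is injective on $H^1$.
* **(F4)** $cd\,G\le n$ iff $H^{n+1}(G)=0$, and then $cd\,U\le n$ for all $U\le G$. If $cd\,G\le2$ and the $H^i(G)$ are finite, then $\chi(G)=\sum(-1)^i\dim H^i(G)$ satisfies $\chi(U)=[G:U]\chi(G)$ for $U$ open.
* **(F5)** If $S$ is the intersection of a downward directed family $(S_i)$, then $H^j(S)=\varinjlim H^j(S_i)$.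
* **(F6)** (Serre, *Galois Cohomology*, I.4.5; Neukirch–Schmidt–Wingberg, *Cohomology of Number Fields*, Ch. III, §9.) An infinite pro-$p$ group $\Delta$ with $h=\dim H^1(\Delta)<\infty$, $\dim H^2(\Delta)=1$ and non-degenerate cup product is a Poincaré group of dimension $2$, and so is every open $\Delta'\le\Delta$; in particular $\Delta'$ is Demushkin. If $h\ge2$, $\Delta$ is automatically infinite, since one relator cannot make the abelianization of an $h$-generator group finite. The map $\mathrm{cor}:H^2(\Delta')\to H^2(\Delta)$ is onto (as $cd=2$) between one-dimensional spaces, hence bijective. By (F4), $\dim H^1(\Delta')-2=[\Delta:\Delta'](h-2)$.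
* **(F7)** (Kurosh.) An open subgroup $U$ of $G=G_1\amalg G_2$ is the free product of the groups $U\cap gG_ig^{-1}$, with $g$ running over suitable representatives of $U\backslash G/G_i$, $i=1,2$, and a free pro-$p$ group. Likewise for more factors.
* **(F8)** If $C$ is a finite $p$-group, $\mathbb F_p[C]$ and $\mathbb Z_p[C]$ are local. A finite $\mathbb F_p[C]$-module $X$ is generated by $\dim X_C$ elements, $X\neq0$ implies $X^C\ne0$, and projective modules are free. If $C=\langle\tau\rangle$ has order $p$, then $\mathcal N:=\sum_{i<p}\tau^i=(\tau-1)^{p-1}$ in $\Lambda=\mathbb F_p[C]$; for $X$ free over $\Lambda$ of rank $n$ we have $X^C=\mathcal NX$, of dimension $n$, and $\ker\mathcal N=(\tau-1)X$; and $X^*$ (with $(\tau\varphi)(x)=\varphi(\tau^{-1}x)$) is free of rank $n$.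
* **(F9)** Let $L$ be a finitely generated free $\mathbb Z_p$-module with an action of $C=\langle\sigma\rangle$ of order $p$. Then $I=(\sigma-1)L$ is killed by $\mathcal N=\sum_{i<p}\sigma^i$, so it is a module over $\mathcal O=\mathbb Z_p[\zeta_p]$, with $\sigma$ acting as $\zeta_p$. It is torsion-free, hence $\mathcal O$-free of some rank $b$. With $\lambda=\zeta_p-1$, $\mathcal O/\lambda=\mathbb F_p$ and $p$ is a unit times $\lambda^{p-1}$.

Two small applications of (F2) and (F3) recur. *If a homomorphism $\widetilde G\to G$ is bijective on $H^1$ and injective on $H^2$, it is an isomorphism*: it is onto, and for its kernel $B$ the five-term sequence gives $H^1(B)^{\widetilde G}=0$. A nonzero discrete $p$-torsion module over a pro-$p$ group has nonzero invariants, so $H^1(B)=0$ and $B=1$. Next, *if $\Delta$ is Demushkin, every subgroup $N$ of infinite index is free*: for open $S'<S$ of index $p$ in $\Delta$, $\mathrm{cor}\circ\mathrm{res}=p=0$ on $H^2(S)$ and cor is bijective, so $\mathrm{res}:H^2(S)\to H^2(S')$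 is $0$, and $H^2(N)=\varinjlim_{S\supseteq N}H^2(S)=0$.

## 2. Würfel subgroups and the splitting problem

**Known result (Würfel).** Let $F$ be a field with separable closure $F_s$ and $G=\mathrm{Gal}(F_s/F)$. Suppose $G$ is a finitely generated one-relator pro-$p$ group, $p\ne\mathrm{char}(F)$, and $F$ contains all $p$-power roots of unity. Then there is a normal closed free pro-$p$ subgroup $N$ of $G$ such that $G/N$ is a Demushkin group and
$$\inf:H^2(S/N,\mathbb Z/(p^n))\to H^2(S,\mathbb Z/(p^n))\tag{2.1}$$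
is an isomorphism for every closed subgroup $S$ of $G$ containing $N$ and all $n\ge1$.

**Definition 2.1.** A *Würfel subgroup* of a pro-$p$ group $G$ is a subgroup $N\lhd G$ with the properties in this conclusion.

*Example.* Let $G=D\amalg F_m$ with $D$ Demushkin and $F_m$ free pro-$p$ of rank $m$, and let $N$ be the kernel of $G\to D$ that kills $F_m$. For $S\supseteq N$ open we have $G=SD$, so there is one double coset in $S\backslash G/D$, and $S\cap gF_mg^{-1}=gF_mg^{-1}$ is free. By (F7), $S=S'\amalg(\text{free})$ with $S'=S\cap D\cong S/N$. So restriction $H^2(S,\mathbb Z/p^n)\to H^2(S',\mathbb Z/p^n)$ is an isomorphism. Composed with (2.1) it is the isomorphism induced by $S'\cong S/N$, so (2.1) is an isomorphism. For closed $S$ take direct limits. Finally $H^2(N)=\varinjlim H^2(S\cap D)=0$, because the groups $S\cap D$ shrink to $1$. So $N$ is a Würfel subgroup, and $G\to G/N$ splits.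

Würfel also showed that, in the situation of his result, if $G\to G/N$ splits, then $G$ is a free pro-$p$ product of a Demushkin group and a free pro-$p$ group. The problem, from "Free-By-Demushkin Pro-$p$ Groups", http://pz.mat.unb.br/demnew9.pdf, is:

**Problem.** *Does field theory enforce the splitting? That is, for every field $F$ as above, can $N$ be taken so that $G\to G/N$ splits?*

The answer is yes. Some cases by hand first.

*Radical zero.* If the cup product on $H^1(G)$ is non-degenerate and $cd\,G=2$, then $G$ is Demushkin, $N=1$ is a Würfel subgroup, and $G\to G/N$ is the identity.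

*The choice of $N$ matters.* Take the pro-$p$ group $D=D_2$, and let $N$ be normally generated by $x_3,x_4$. Then $D/N\cong\mathbb Z_p^2$, and $N$ is free because it has infinite index. We check (2.1).

Let $e\in H^2(D/N,\mathbb Z/p^n)\cong\mathbb Z/p^n$ be the class of the Heisenberg extension, with generators $X,Y$, central $Z$ of order $p^n$ and $[X,Y]=Z$. The pulled-back class $\inf(ce)$ vanishes iff $x_1,x_2,x_3,x_4$ can be sent to lifts of the two generators and to two central elements, compatibly with the relation, in the extension with $[X,Y]=Z^c$. The relator goes to $Z^c$, so we need $c=0$. Thus (2.1) is injective for $S=D$ and all $n$; for $n=1$ it is bijective, by dimension.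

For open $S\supseteq N$ and $n=1$, $\mathrm{cor}\circ\inf=\inf\circ\mathrm{cor}$ and the bijectivity of cor in (F6), for $S/N\le D/N$, give that inf is injective, hence bijective. For $n>1$, the sequences $H^2(-,\mathbb Z/p^{n-1})\to H^2(-,\mathbb Z/p^n)\to H^2(-)\to0$ for $S/N$ and $S$ are exact ($cd=2$), so by induction inf is onto. Also $\mathrm{cor}:H^2(S,\mathbb Z/p^n)\to H^2(D,\mathbb Z/p^n)$ is onto ($cd=2$), so $|H^2(S,\mathbb Z/p^n)|\ge p^n=|H^2(S/N,\mathbb Z/p^n)|$ and inf is bijective. Closed $S$ follow by limits.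

So $N$ is a Würfel subgroup of $D$. But $D\to D/N$ does not split. The image of a section would be a subgroup $\cong\mathbb Z_p^2$; it is not open, since open subgroups $D'$ have $\dim H^1(D')=2+2[D:D']\ge4$; so it has infinite index and is free, while $H^2(\mathbb Z_p^2)\ne0$. The mismatch is $\dim H^1(D/N)=2$ against rank $4$.

*Group theory alone is not enough.* Let $p$ be odd and $G=\langle x_1,x_2,z\mid[x_1,x_2]z^p\rangle$, with $N$ normally generated by $z$, so $G/N=\mathbb Z_p^2$ is Demushkin. The map $\inf:H^2(G/N)\to H^2(G)$ is injective, hence bijective: the inflation of the mod-$p$ Heisenberg class $e$ would vanish only if $x_1,x_2,z$ could be sent to lifts of $X,Y$ and a central element, respecting the relation; but the relator goes to $[X,Y]=Z\ne1$, as the center has exponent $p$. Yet $G\to G/N$ does not split. In the quotient of $G$ where $z$ is made central, $\langle z\rangle\cong\mathbb Z_p$ and $[x_1,x_2]=z^{-p}$; any lifts $x_1z^i,x_2z^j$ of the generators of $\mathbb Z_p^2$ have commutator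 $z^{-p}\ne1$. Here $z$ has order $p$ in $G^{ab}$, so the character dual to $z$ does not lift to $\mathbb Z/p^2$. Over a field with all $p$-power roots of unity such lifts exist, by Kummer theory.

## 3. Four axioms from Galois cohomology, and the theorem

We consider pro-$p$ groups $G$ with

* **(A0)** $G$ is finitely generated, $\dim H^2(G)=1$, the cup product $H^1(G)\times H^1(G)\to H^2(G)$ is nonzero, $cd(G)\le2$;

and, for every open $U\le G$ and $0\neq\theta\in H^1(U)$,

* **(A1)** $H^1(U,\mathbb Z/p^n)\to H^1(U)$ is onto for all $n\ge1$;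
* **(A2)** $\ker\big(\mathrm{res}:H^2(U)\to H^2(\ker\theta)\big)=\theta\cup H^1(U)$;
* **(A3)** $\mathrm{im}\big(\mathrm{cor}:H^1(\ker\theta)\to H^1(U)\big)=\{x:\theta\cup x=0\}$.

*Example: $G=\mathbb Z_p^2$.* Every open $U$ is $\cong\mathbb Z_p^2$, so (A1) is clear. Given $\theta\ne0$, choose a basis $x_1,x_2$ of $U$ with dual basis $\theta=\xi_1,\xi_2$. Then $\ker\theta=\langle x_1^p,x_2\rangle$ and $\xi_1\cup\xi_2$ restricts to $0$, which is (A2). By the transfer, $(\mathrm{cor}\,\chi)(x_1)=\chi(x_1^p)$ and $(\mathrm{cor}\,\chi)(x_2)=p\chi(x_2)=0$, so the image of cor is $\mathbb F_p\xi_1=\{x:\xi_1\cup x=0\}$, which is (A3).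

Under the axioms the cup product on $H^1(U)$ is alternating: for $p$ odd by anticommutativity; for $p=2$, $\chi\cup\chi$ is the Bockstein of $\chi$, which vanishes by (A1). Let $2g\ge2$ be the rank of the form on $H^1(G)$ and $m=\dim H^1(G)-2g$.

**Proposition 3.1.** Let $\mathrm{char}\,F\ne p$, $\mu_{p^\infty}\subset F$. If $G=G_F$ is a finitely generated one-relator pro-$p$ group, or more generally if $G=G_F(p)$ (maximal pro-$p$ quotient) is finitely generated one-relator, then (A0)–(A3) hold.

*Proof.* Let $F(p)$ be the maximal pro-$p$ extension. Since $\mu_p\subset F$, $F(p)^*$ is $p$-divisible, so by the norm residue theorem (Voevodsky, Ann. of Math. 174 (2011)) $H^i(G_{F(p)})=0$ for $i\ge1$. Hence for $K/F$ finite inside $F(p)$ (so $K(p)=F(p)$) inflation gives $H^i(G_K(p))=H^i(G_K)$, compatibly with res, cor and cup, and we may compute with $G_K$. Open subgroups of $G$ correspond to such $K$.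

Fix compatible roots of unity. By Kummer theory $H^1(G_K,\mathbb Z/p^n)=K^*/K^{*p^n}$, and reduction is the projection onto $K^*/K^{*p}$, which is onto. This is (A1). Next, $H^2(G_K)={}_p\mathrm{Br}(K)$, the cup product is up to sign the symbol algebra $(a,b)$, and cor on $H^1$ is the norm. So (A2) and (A3) are the classical facts
$$\ker\big({}_p\mathrm{Br}K\to\mathrm{Br}\,K(\sqrt[p]a)\big)=\{(a,b):b\in K^*\},\qquad(a,b)=0\Leftrightarrow b\in N(K(\sqrt[p]a)^*).$$
(For (A3) note that $K^{*p}$ consists of norms.)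

By Merkurjev–Suslin, $H^2(G)=\mathbb F_p\alpha$ is generated by cup products, so the form is nonzero. By the norm residue theorem $H^3(G)$ is generated by triple cup products, so $H^3(G)=0$ follows once $x\cup\alpha=0$ for all $x\in H^1(G)$. If $x\cup y=\alpha$ for some $y$, then $x\cup\alpha=x\cup x\cup y=0$. Otherwise $x\cup H^1(G)=0$; write $\alpha=y\cup z$, and then $x\cup\alpha=(x\cup y)\cup z=0$. So $cd\,G\le2$. $\square$

**Theorem 3.2.** Let $G$ satisfy (A0)–(A3).

1. There are closed $N\lhd G$ with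

 (∗) $G/N$ is Demushkin, $\inf:H^2(G/N)\to H^2(G)$ is bijective, and $\dim H^1(G/N)=2g$.

2. If $N$ satisfies (∗), then $N$ is free pro-$p$, $\inf:H^2(S/N,\mathbb Z/p^n)\to H^2(S,\mathbb Z/p^n)$ is an isomorphism for all closed $S\supseteq N$ and $n\ge1$, and $G\to G/N$ splits.

3. Conversely, if $G/N$ is Demushkin, $\inf:H^2(G/N)\to H^2(G)$ is bijective and $G\to G/N$ splits, then $\dim H^1(G/N)=2g$. So for a Würfel subgroup $N$ the map $G\to G/N$ splits iff $\dim H^1(G/N)=2g$. If $2g=2$, it splits for every Würfel subgroup.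

4. $G\cong D\amalg F_m$, with $F_m$ free pro-$p$ of rank $m$ and $D=\langle x_1,\dots,x_{2g}\mid[x_1,x_2]\cdots[x_{2g-1},x_{2g}]\rangle$.

With Proposition 3.1 this answers the problem affirmatively. For every $F$ satisfying the hypotheses, $N$ can be chosen with all the properties in Würfel's result and with $G\to G/N$ split; the suitable Würfel subgroups $N$ are exactly those with $\dim H^1(G/N)$ equal to the rank of the cup product form on $H^1(G)$; and the isomorphism type of $G$ is determined by $\dim H^1(G)$ and this rank. The same holds for $G_F(p)$ whenever it is finitely generated one-relator, $\mathrm{char}\,F\ne p$ and $\mu_{p^\infty}\subset F$.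

*From now on $G$ satisfies (A0)–(A3)*, except in examples.

**Proof of part 1.** Choose $V$ with $H^1(G)=V\oplus\mathrm{Rad}(G)$ and a minimal generating system $x_1,\dots,x_{2g},z_1,\dots,z_m$ of $G$ dual to bases of $V$ and $\mathrm{Rad}(G)$. Let $r$ be the relator, $N$ the closed normal subgroup generated by the $z_j$, and $\Delta=G/N=\langle x_1,\dots,x_{2g}\mid\bar r\rangle$. Then $\inf H^1(\Delta)$ consists of the characters vanishing on all $z_j$, that is, $\inf H^1(\Delta)=V$; and $\dim H^2(\Delta)\le1$. The form is non-degenerate and nonzero on $V$, so $\inf(a\cup b)=\inf a\cup\inf b\neq0$ for suitable $a,b\in H^1(\Delta)$. Hence $\dim H^2(\Delta)=1$, inf is bijective on $H^2$, and the cup product on $\Delta$ is non-degenerate. As $2g\ge2$, $\Delta$ is infinite, and by (F6) it is Demushkin. So (∗) holds. $\square$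

If $G/N$ is Demushkin and $\inf$ is bijective on $H^2$, put $V_G=\inf H^1(G/N)$. The form is non-degenerate on $V_G$, so with $\perp$ taken for the cup product $H^1(G)=V_G\oplus V_G^\perp$ and $\mathrm{Rad}(G)\subset V_G^\perp$. Hence
$$\dim H^1(G/N)=2g\iff V_G^\perp=\mathrm{Rad}(G)\iff H^1(G)=V_G\oplus\mathrm{Rad}(G).\tag{3.1}$$

## 4. Lifting a section one layer at a time

Let $N$ satisfy (∗), let $\alpha$ generate $H^2(G)=\inf H^2(G/N)$, and let $N=M_0>M_1>M_2>\cdots$ be subgroups normal in $G$ with successive indices $p$. The pro-$p$ group $G$ acts trivially on $M_i/M_{i+1}\cong\mathbb F_p$. The natural attempt is to lift a section $s_i:G/N\to G/M_i$ to $G/M_{i+1}$, then the next, and so on.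

Let $G_i\le G$ be the preimage of $s_i(G/N)$. Then $G_iN=G$, $G_i\cap N=M_i$, $G_i/M_i\cong G/N$. Lifting $s_i$ means splitting
$$1\to M_i/M_{i+1}\to G_i/M_{i+1}\to G_i/M_i\to1 .$$
Pulled back to $G_i$ this extension splits tautologically, so its class lies in the kernel of $\inf:H^2(G_i/M_i)\to H^2(G_i)$. The source is one-dimensional and, via $G_i/M_i\cong G/N$, its generator is sent to $\alpha|_{G_i}$. So:
$$\text{if }\alpha|_{G_i}\neq0,\text{ then }s_i\text{ lifts to }G/M_{i+1}.\tag{4.1}$$

For $i=0$, $G_0=G$ and the step works. For $i=1$, $G_1=\ker\theta$, where $\theta\in H^1(G)$ extends the given character $N\to N/M_1\cong\mathbb F_p$. By (A2), $\alpha|_{G_1}\ne0$ iff $\alpha\notin\theta\cup H^1(G)$ iff $\theta\in\mathrm{Rad}(G)$. Changing the section $s_1$ changes $\theta$ by an arbitrary element of $V_G$, and $H^1(G)=V_G\oplus\mathrm{Rad}(G)$. So $\theta$ can be made radical, and the second step works too.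

For the next step one would like $\theta_1\in H^1(G_1)$, extending $\chi_1:M_1\to M_1/M_2\cong\mathbb F_p$, to satisfy $\theta_1\cup H^1(G_1)=0$; then (A2) keeps all of $H^2(G_1)$ alive on $G_2=\ker\theta_1$. Again $\theta_1$ is free up to $V_G$. **This is where the method stops**, as we see in $J=A\amalg\langle z\rangle$ with $N$ normally generated by $z$ and $\theta=\zeta$. By (F7),
$$J_1=\ker\zeta=A^{(0)}\amalg\cdots\amalg A^{(p-1)}\amalg\langle z^p\rangle,\qquad A^{(i)}=z^iAz^{-i}.\tag{4.2}$$
(There is no further free factor: by (F4), $\chi(J_1)=p\,\chi(J)=-p$, so $\dim H^1(J_1)=1+p+\dim H^2(J_1)=2p+1$.) Let $\xi_1^{(i)},\xi_2^{(i)}$ be dual to the generators $x_1^{(i)},x_2^{(i)}$ of $A^{(i)}$. As $z^{-1}x_1^{(i)}z=x_1^{(i-1)}$ up to conjugation in $J_1$, indices mod $p$, we have $z\xi_1^{(i)}=\xi_1^{(i+1)}$. Put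
$$\theta_1=\sum_i i\,\xi_1^{(i)},\qquad\text{so that }z\theta_1=\theta_1-\sum_i\xi_1^{(i)}=\theta_1-\xi_1|_{J_1}.$$
Let $M_1=N\cap J_1$ and $M_2=M_1\cap\ker\theta_1$. Since $\xi_1$ vanishes on $N$, $\theta_1|_{M_1}$ is $J$-invariant, so $M_2\lhd J$; and $[M_1:M_2]=p$, since $x_1^{(1)}(x_1^{(0)})^{-1}\in M_1$ has $\theta_1$-value $1$. The characters of $J_1$ with the same restriction to $M_1$ are $\theta_1+a\xi_1+b\xi_2$. On $A^{(i)}$ such a character is $(i+a)\xi_1^{(i)}+b\xi_2^{(i)}$, which is zero for at most one $i$; so none of them is radical. Moreover, on $J_2=\ker\theta_1$ the character $\xi_1$ no longer generates $H^2$: by (F7), $J_2$ has the free factor $B=\langle(x_1^{(1)})^p,x_2^{(1)}\rangle$, on which $\xi_1$ vanishes, so $\xi_1\cup H^1(J_2)$ dies in $H^2(B)\neq0$ while $H^2(J_2)\to H^2(B)$ is onto. In $J$ a section exists for obvious reasons. But there is no radicality, and no fullness of $V_G$, to carry an induction in general.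

**The way past it** is visible in the same example. Let $J_1'\subset J_1$ be the preimage of $A^p$ under $J_1\to A$. Each $A^{(i)}$ maps onto $A$, so by (F7) $J_1'$ is the free product of the $p$ groups $(A^{(i)})^p$ and a free group, and $\theta_1$ vanishes on every $(A^{(i)})^p$. Thus *$\theta_1$ becomes radical after restriction to a subgroup lying deep over $G/N$*. So we replace $G$ by $SN$ with $S\lhd G$ open and small, make all characters of the layers between $N$ and $M$ radical at once, and obtain complete control of the $\mathbb Z_p[G/S]$-lattice $\varprojlim_nH^2(S,\mathbb Z/p^n)$. A theorem of Weiss on permutation lattices then converts this into a section over all of $G/N$. Three things must be proved: radical characters can be followed down (Section 7); the relation $H^1(S)=V_S\oplus\mathrm{Rad}(S)$ persists for every open $S\supseteq N$ (Section 8); deep restriction makes the layers radical (Section 10).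

## 5. The lattices $\Omega_U$ and the multiplicity formula

The aim is to compute $\dim H^2$ of subgroups from cup products. For $U\le G$ open put
$$X_U=H^2(U),\qquad\Omega_U=\varprojlim_nH^2(U,\mathbb Z/p^n).$$
All $H^i(U,\mathbb Z/p^n)$ are finite: $H^i(U)=H^i(G,\mathbb F_p[G/U])$, and $\mathbb F_p[G/U]$ has a finite filtration with quotients $\mathbb F_p$; then use induction on $n$.

**Step 1. Corestriction computes coinvariants.** Since $cd\,U\le2$, $H^2(U,-)$ is right exact on finite $p$-primary modules. Hence, by Shapiro's lemma, cor is onto on $H^2$; in particular $X_U\ne0$. For $V\lhd U$ open apply $H^2(U,-)$ to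
$$\bigoplus_{\gamma\in U/V}\mathbb Z/p^n[U/V]\xrightarrow{(\gamma-1)}\mathbb Z/p^n[U/V]\to\mathbb Z/p^n\to0,$$
where $\gamma-1$ acts by right multiplication. Shapiro's lemma turns the augmentation into cor and right multiplication by group elements into conjugation. So cor induces $H^2(V,\mathbb Z/p^n)_{U/V}\cong H^2(U,\mathbb Z/p^n)$ and, since inverse limits of finite groups are exact,
$$(X_V)_{U/V}\cong X_U,\qquad(\Omega_V)_{U/V}\cong\Omega_U.\tag{5.1}$$

**Step 2. $\Omega_U$ is a lattice.** From $0\to\mathbb Z/p^{n-1}\to\mathbb Z/p^n\to\mathbb F_p\to0$, (A1) and $H^3=0$ we get exactness of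
$$0\to H^2(U,\mathbb Z/p^{n-1})\to H^2(U,\mathbb Z/p^n)\to H^2(U)\to0.\tag{5.2}$$
In the limit, $0\to\Omega_U\xrightarrow{p}\Omega_U\to X_U\to0$ is exact. So $\Omega_U$ is torsion-free with finite $\Omega_U/p=X_U$, hence $\mathbb Z_p$-free of rank $\dim X_U$.

**Definition 5.1.** For $\theta\in H^1(U)$ put $A_U(\theta)=\theta\cup H^1(U)$ and $n_U(\theta)=\dim X_U-\dim A_U(\theta)=\dim A_U(\theta)^\perp$. So $n_U(0)=\dim X_U$. Call $\theta$ *full* in $U$ if $A_U(\theta)=X_U$, i.e. $n_U(\theta)=0$, and *radical* if $A_U(\theta)=0$, i.e. $n_U(\theta)=\dim X_U$; $\mathrm{Rad}(U)$ is the space of radical elements. If $t$ is radical, then $A_U(\eta+t)=A_U(\eta)$ and $n_U(\eta+t)=n_U(\eta)$.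

*Example.* In $J$, $\xi_1$ and $\xi_1+\zeta$ are full and $\zeta$ is radical. In $J_1$, where $H^2(J_1)=\bigoplus_iH^2(A^{(i)})$ has dimension $p$, $\xi_1^{(0)}$ is neither, and $\xi_1|_{J_1}=\sum_i\xi_1^{(i)}$ is full.

**Lemma 5.2.** Let $E\subset H^1(U)$ be a subspace and $W=\bigcap_{\theta\in E}\ker\theta$. For $\theta\in E$ the character $\zeta_p^\theta$ of $U/W$ has multiplicity $n_U(\theta)$ in $\overline{\mathbb Q}_p\otimes\Omega_W$. Hence $\dim X_W=\sum_{\theta\in E}n_U(\theta)$, and for all $\eta\in H^1(U)$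
$$n_W(\eta|_W)=\sum_{\theta\in E}n_U(\eta+\theta).\tag{5.3}$$

*Proof.* The characters of the elementary abelian group $U/W$ are the $\zeta_p^\theta$, $\theta\in E$.

*Reduction to $W=\ker\theta$.* On the $\zeta_p^\theta$-part the group $\ker\theta/W$ acts trivially, so this part maps isomorphically onto the $\zeta_p^\theta$-part of the coinvariants under $\ker\theta/W$, which by (5.1) is that of $\overline{\mathbb Q}_p\otimes\Omega_{\ker\theta}$. For $\theta=0$ this is $\overline{\mathbb Q}_p\otimes\Omega_U$, of dimension $n_U(0)$.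

*The case $\theta\ne0$, $W=\ker\theta$.* Let $L=\Omega_W$, $U/W=\langle\sigma\rangle$, $I=(\sigma-1)L$, free over $\mathcal O$ of rank $b$ as in (F9). By (5.1) $L/I=\Omega_U$ is torsion-free with trivial action, so each nontrivial character has multiplicity $b$. Also $pL\cap I=pI=\lambda^{p-1}I$. On $L/p=X_W$ we have $\mathcal N=(\sigma-1)^{p-1}$, with image
$$\lambda^{p-2}I/(\lambda^{p-2}I\cap pL)=\lambda^{p-2}I/\lambda^{p-1}I,$$
of dimension $b$. But $\mathcal N=\mathrm{res}\circ\mathrm{cor}$ with cor onto, so its image is $\mathrm{res}\,X_U$, of dimension $\dim X_U-\dim A_U(\theta)=n_U(\theta)$ by (A2). So $b=n_U(\theta)$. Summing over $E$ gives the formula for $\dim X_W=\mathrm{rk}\,\Omega_W$.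

*Formula (5.3).* If $\eta\in E$, both sides are $\dim X_W$. If $\eta\notin E$, then $\eta|_W\ne0$, because the characters vanishing on $W$ are exactly those in $E$. Put $W'=W\cap\ker\eta$. By the first part for $(W,\mathbb F_p\eta|_W)$, $n_W(\eta|_W)$ is the multiplicity of $\zeta_p^{\eta|_W}$ in $\overline{\mathbb Q}_p\otimes\Omega_{W'}$. The characters of $U/W'$ restricting to it on $W/W'$ are the $\zeta_p^{\eta+\theta}$, $\theta\in E$; by the first part for $(U,E+\mathbb F_p\eta)$ they have multiplicities $n_U(\eta+\theta)$. $\square$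

*Check in $J$:* $E=\mathbb F_p\zeta$ gives $p\cdot1=p=\dim H^2(J_1)$.

## 6. Full subspaces split the dual of $H^2$

**Definition 6.1.** A subspace $\mathcal V\subset H^1(U)$ is *full* if all its nonzero elements are full. Put $\Theta_U(\mathcal V)=\{m\in H^1(U):\mathcal V\cup m=0\}\supseteq\mathrm{Rad}(U)$. The pair $(U,\mathcal V)$ is *good* if $0\neq\mathcal V$ is full and $\Theta_U(\mathcal V)=\mathrm{Rad}(U)$.

*Example.* With $\mathcal V=\langle\xi_1,\xi_2\rangle$, $(J,\mathcal V)$ is good. With $\mathcal V=\langle\xi_1\rangle$ it is not: $\mathcal V$ is full, but $\Theta_J(\mathcal V)=\langle\xi_1,\zeta\rangle$. The pair $(J_1,\langle\xi_1,\xi_2\rangle|_{J_1})$ is good: nonzero elements are nonzero on every $A^{(i)}$, and a class killed by $\xi_1$ and $\xi_2$ vanishes on every $A^{(i)}$, hence is radical.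

**Lemma 6.2.** Let $\mathcal V\subset H^1(U)$ be full, $X=X_U$, $\Theta=\Theta_U(\mathcal V)$.

(a) $\ell:H^1(U)\to\mathrm{Hom}(\mathcal V,X)$, $m\mapsto(w\mapsto w\cup m)$, is onto with kernel $\Theta$.

(b) For $\theta\in H^1(U)$ put $S_\theta=(\theta\cup\Theta)^\perp$ and $S_\theta^{(w)}=A_U(\theta-w)^\perp$ for $w\in\mathcal V$. Then $S_\theta=\bigoplus_{w\in\mathcal V}S_\theta^{(w)}$.

*Proof.* (a) The kernel is $\Theta$ by definition. Let $v_1,\dots,v_r$ be a basis of $\mathcal V$ and $U_j=\bigcap_{i\le j}\ker v_i$. By Lemma 5.2, $\dim X_{U_j}=n_U(0)+0=\dim X$, so the onto map $\mathrm{cor}:X_{U_j}\to X$ is bijective; by (5.3), $v_{j+1}|_{U_j}$ is full. So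
$$v_{j+1}\cup\mathrm{cor}\,H^1(U_j)=\mathrm{cor}(v_{j+1}|_{U_j}\cup H^1(U_j))=X,\qquad v_i\cup\mathrm{cor}\,H^1(U_j)=\mathrm{cor}(v_i|_{U_j}\cup H^1(U_j))=0\ (i\le j).$$
Given $x_1,\dots,x_r\in X$, one solves $v_j\cup m=x_j$ for $j=1,\dots,r$ in turn, correcting $m$ at step $j+1$ by an element of $\mathrm{cor}\,H^1(U_j)$, which does not disturb the earlier equations.

(b) Since $w\cup\Theta=0$, $A_U(\theta-w)\supseteq\theta\cup\Theta$, so $S_\theta^{(w)}\subset S_\theta$.

*Independence.* Let $\varphi_w\in S_\theta^{(w)}$ with $\sum_w\varphi_w=0$. As $\varphi_w$ kills $(\theta-w)\cup m$, for all $m$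
$$0=\sum_w\varphi_w(\theta\cup m)=\sum_w\varphi_w(w\cup m)=\sum_w\varphi_w(\ell(m)(w)).$$
By (a) we may take $\ell(m)=y(\cdot)x$ with $y\in\mathcal V^*$, $x\in X$ arbitrary; so $\sum_wy(w)\varphi_w=0$ for every $y$. Since $y(w)\varphi_w\in S_\theta^{(w)}$, the argument can be repeated, and $\sum_wy_1(w)\cdots y_k(w)\varphi_w=0$ for all $y_1,\dots,y_k\in\mathcal V^*$. Every function $\mathcal V\to\mathbb F_p$ is a polynomial in linear forms: the indicator of $w_0$ is $\prod_j(1-(y_j(w)-y_j(w_0))^{p-1})$, $y_j$ a basis of $\mathcal V^*$. So $\sum_wf(w)\varphi_w=0$ for every $f$, and all $\varphi_w=0$.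

*Dimension.* Let $U'=\bigcap_{w\in\mathcal V}\ker w$. As in (a), $\mathrm{cor}:X_{U'}\to X$ is bijective. By (5.3),
$$\sum_w\dim S_\theta^{(w)}=\sum_wn_U(\theta-w)=n_{U'}(\theta|_{U'})=\dim X-\dim A_{U'}(\theta|_{U'}).$$
The bijection cor maps $A_{U'}(\theta|_{U'})$ onto $\theta\cup\mathrm{cor}\,H^1(U')$, and $\mathrm{cor}\,H^1(U')\subset\Theta$, because $w\cup\mathrm{cor}\,m=\mathrm{cor}(w|_{U'}\cup m)=0$. So the sum is at least $\dim X-\dim(\theta\cup\Theta)=\dim S_\theta$. $\square$

**The operators $C_\theta$.** They recover the index $w$ from $\varphi$ linearly. For $\varphi\in S_\theta$ the map $m\mapsto\varphi(\theta\cup m)$ kills $\Theta=\ker\ell$. So there is a unique $C_\theta(\varphi)\in\mathcal V\otimes X^*=\mathrm{Hom}(\mathcal V,X)^*$ with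
$$\varphi(\theta\cup m)=\langle C_\theta(\varphi),\ell(m)\rangle\quad\text{for all }m\in H^1(U).\tag{6.1}$$
It is linear in $\varphi$. On $S_\theta^{(w)}$ we have $\varphi(\theta\cup m)=\varphi(w\cup m)$, so $C_\theta(\varphi)=w\otimes\varphi$ there. By Lemma 6.2(b), $C_\theta(S_\theta)\subset\mathcal V\otimes S_\theta$. Moreover $S_\theta\cap S_{\theta'}\subset S_{\theta+\theta'}$, and $C_{\theta+\theta'}=C_\theta+C_{\theta'}$ on $S_\theta\cap S_{\theta'}$, by (6.1).

## 7. Passing to the kernel of a radical character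

**Proposition 7.1.** Let $(U,\mathcal V)$ be good, $0\ne z\in\mathrm{Rad}(U)$, $K=\ker z$, $C=U/K=\langle\tau\rangle$, $\Lambda=\mathbb F_p[C]$. Then:

1. $X_K$ is $\Lambda$-free of rank $\dim X_U$; $\mathrm{res}:X_U\to X_K$ is injective; $X_K^C=\mathrm{res}\,X_U$.
2. $\mathrm{Rad}(U)|_K\subset\mathrm{Rad}(K)$.
3. $\mathcal V\to H^1(K)$ is injective and $(K,\mathcal V|_K)$ is good.
4. For $0\ne v\in\mathcal V$ there is $u\in H^1(K)$ with $(\tau-1)u=v|_K$ and $X_K^*=\bigoplus_{w\in\mathcal V}A_K(u-w|_K)^\perp$; the number $n_K(u-w|_K)$ depends only on $w+\mathbb F_pv$.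

The picture to keep in mind is $J_1\subset J$, where $z\in J$ permutes the $p$ factors $A^{(i)}$ and $u=-\theta_1$ distinguishes them.

*Proof.* Put $n=\dim X_U$ and $\mathcal N=\sum_{i<p}\tau^i=(\tau-1)^{p-1}$.

**Step 1. Parts 1 and 2 and fullness, by counting.** By Lemma 5.2, $\dim X_K=\sum_an_U(az)=pn$. Since $(X_K)_C=X_U$ has dimension $n$, $X_K$ is a quotient of $\Lambda^n$, hence free of rank $n$. By (A2), res is injective, as $z\cup H^1(U)=0$. And $X_K^C=\mathcal NX_K=\mathrm{res}\,\mathrm{cor}\,X_K=\mathrm{res}\,X_U$. For $t\in\mathrm{Rad}(U)$, $n_K(t|_K)=\sum_an_U(t+az)=pn=\dim X_K$, which is 2. Nonzero multiples of $z$ are not full, so $\mathbb F_pz\cap\mathcal V=0$, and restriction, whose kernel on $H^1(U)$ is $\mathbb F_pz$, is injective on $\mathcal V$. For $0\ne w\in\mathcal V$, $n_K(w|_K)=\sum_an_U(w+az)=p\,n_U(w)=0$, so $\mathcal V|_K$ is full.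

Identify $\mathcal V|_K=\mathcal V$; $C$ acts trivially on it. Put $\Theta=\Theta_K(\mathcal V)$, which is $C$-stable; $S_\eta,S_\eta^{(w)},C_\eta$ now refer to $(K,\mathcal V)$. It remains to show 4 and $\Theta=\mathrm{Rad}(K)$.

**Step 2. Norms from $\Theta$ are radical:** $\mathcal Nm\in\mathrm{Rad}(K)$ for $m\in\Theta$. For $w\in\mathcal V$, $w\cup\mathrm{cor}\,m=\mathrm{cor}(w|_K\cup m)=0$, so $\mathrm{cor}\,m\in\Theta_U(\mathcal V)=\mathrm{Rad}(U)$ and $\mathcal Nm=\mathrm{res}\,\mathrm{cor}\,m\in\mathrm{Rad}(K)$ by 2.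

**Step 3. Restricted classes annihilate $\Theta$:** $\mathrm{res}\,y\cup\Theta=0$ for $y\in H^1(U)$. Lemma 6.2(b) for $U$ gives $\sum_wn_U(y-w)=\dim(y\cup\mathrm{Rad}(U))^\perp=n$. By Lemma 6.2(b) for $K$, (5.3), and radicality of $z$,
$$\dim S_{\mathrm{res}\,y}=\sum_wn_K((y-w)|_K)=\sum_w\sum_an_U(y-w+az)=pn=\dim X_K.$$
So $S_{\mathrm{res}\,y}=X_K^*$, i.e. $\mathrm{res}\,y\cup\Theta=0$.

**Step 4. Construction of $u$.** Let $0\neq v\in\mathcal V$. As $z\cup v=0$, (A3) gives $u_0\in H^1(K)$ with $\mathrm{cor}\,u_0=v$. Put $u=(\tau-1)^{p-2}u_0$; then $(\tau-1)u=\mathcal Nu_0=\mathrm{res}\,\mathrm{cor}\,u_0=v|_K$. For $m\in\Theta$, $\tau(u\cup m)=(u+v)\cup\tau m=u\cup\tau m$, because $\tau m\in\Theta$. So $u\cup\Theta$ is $C$-stable and $\mathcal N(u\cup m)=u\cup\mathcal Nm=0$ by Step 2. Hence $u\cup\Theta\subset\ker\mathcal N=(\tau-1)X_K$, so $S_u\supseteq((\tau-1)X_K)^\perp=(X_K^*)^C$, and $S_u$ is $C$-stable. Moreover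
$$\tau S_u^{(w)}=A_K(\tau u-w)^\perp=A_K(u-(w-v))^\perp=S_u^{(w-v)}.\tag{7.1}$$
So $C$ permutes the summands of $S_u=\bigoplus_wS_u^{(w)}$ freely, and $S_u$ is $\Lambda$-free. Its rank is $\dim S_u^C=\dim(X_K^*)^C=n$, so $\dim S_u=pn$ and $S_u=X_K^*$. Thus $u\cup\Theta=0$, and 4 holds; the last clause is (7.1).

**Step 5. Every $S_\eta$ is compatible with the decomposition of Step 4:** for $\eta\in H^1(K)$, $S_\eta=\bigoplus_w(S_\eta\cap S_u^{(w)})$. As $u\cup\Theta=0$, $S_{\eta+u}=S_\eta$, and on this space $C_u=C_{\eta+u}-C_\eta$. So $C_u(S_\eta)\subset\mathcal V\otimes S_\eta$. Let $\varphi=\sum\varphi_w\in S_\eta$ with $\varphi_w\in S_u^{(w)}$. Then $C_u(\varphi)=\sum w\otimes\varphi_w\in\mathcal V\otimes S_\eta$, so $\sum_wy(w)\varphi_w\in S_\eta$ for all $y\in\mathcal V^*$. Repeating this with $\sum_wy(w)\varphi_w$ in place of $\varphi$, we get $\sum f(w)\varphi_w\in S_\eta$ for all polynomial functions, hence all functions, $f$ on $\mathcal V$. So every $\varphi_w\in S_\eta$.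

**Step 6. $\Theta\cup\Theta=0$.** Let $\Theta_R=\{\theta\in\Theta:\theta\cup\Theta=0\}$, which is $C$-stable. If $\Theta_R\ne\Theta$, choose $\theta\in\Theta\setminus\Theta_R$ with $(\tau-1)\theta\in\Theta_R$, possible because $\tau-1$ is nilpotent on $\Theta/\Theta_R$. For $m\in\Theta$, $\tau(\theta\cup m)=\tau\theta\cup\tau m=\theta\cup\tau m$, so $\theta\cup\Theta$ is $C$-stable and $\mathcal N(\theta\cup m)=\theta\cup\mathcal Nm=0$ by Step 2. As in Step 4, $S_\theta$ is $C$-stable and contains $(X_K^*)^C$. By Step 5, $S_\theta=\bigoplus_w(S_\theta\cap S_u^{(w)})$, and by (7.1) $\tau$ maps the $w$-summand to the $(w-v)$-summand. So $S_\theta$ is $\Lambda$-free of rank $\dim S_\theta^C=n$, whence $S_\theta=X_K^*$ and $\theta\cup\Theta=0$, a contradiction.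

**Step 7. $\Theta=\mathrm{Rad}(K)$.** Otherwise choose $\theta\in\Theta\setminus\mathrm{Rad}(K)$ with $(\tau-1)\theta\in\mathrm{Rad}(K)$. By Step 6, $X_K^*=S_\theta=\bigoplus_wS_\theta^{(w)}$, and now $\tau S_\theta^{(w)}=A_K(\tau\theta-w)^\perp=S_\theta^{(w)}$. As $\theta$ is not radical, $S_\theta^{(0)}=A_K(\theta)^\perp\ne X_K^*$, so $S_\theta^{(w)}\ne0$ for some $w\neq0$. It is a direct summand of a free $\Lambda$-module, hence free, so it contains $\varphi$ with $\mathcal N\varphi\ne0$, i.e. $\varphi(\mathcal NX_K)=\varphi(\mathrm{res}\,X_U)\neq0$. Since $w$ is full in $U$, there is $y\in H^1(U)$ with $\varphi(\mathrm{res}(w\cup y))\ne0$. But $\varphi\in S_\theta^{(w)}$ and Step 3 give $\varphi(w\cup\mathrm{res}\,y)=\varphi(\theta\cup\mathrm{res}\,y)=0$, a contradiction. $\square$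

## 8. Passing to the kernel of a character of the Demushkin quotient

**Definition 8.1.** $(U,N)$ is *admissible* if $U\le G$ is open, $N\lhd U$ closed, $\dim X_U=1$, $U/N$ is Demushkin, $\inf:H^2(U/N)\to X_U$ is bijective, and $H^1(U)=V_U\oplus\mathrm{Rad}(U)$, where $V_U:=\inf H^1(U/N)$.

*Example.* For $J$ and $N$ normally generated by $z$, the conditions of the definition hold for $(J,N)$, with $V_J=\langle\xi_1,\xi_2\rangle$. For $D_2$ and $N$ normally generated by $x_3,x_4$ the last condition fails: $\dim V=2$, the radical is $0$, $\dim H^1=4$.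

If $(U,N)$ is admissible, the form is non-degenerate on $V_U\ne0$, so $V_U$ is full ($X_U$ is one-dimensional), $\Theta_U(V_U)=\mathrm{Rad}(U)$, and $(U,V_U)$ is good. By (3.1), $(G,N)$ is admissible iff $N$ satisfies (∗).

**Proposition 8.2.** Let $(U,N)$ be admissible, $V=V_U$, $0\ne v\in V$, $K=\ker v\supseteq N$. Then $(K,N)$ is admissible.

*Proof.* Let $T=\mathrm{Rad}(U)$, $m_U=\dim T$, $h=\dim V$, $d=h+m_U$, $C=U/K=\langle\sigma\rangle$.

**Step 0. Reduction to a dimension count.** $v$ is full, so $\dim X_K=\sum_an_U(av)=1$ and $\mathrm{cor}:X_K\to X_U$ is bijective. $K/N$ is Demushkin by (F6). Since cor commutes with inflation and $\mathrm{cor}:H^2(K/N)\to H^2(U/N)$ is bijective, $\inf:H^2(K/N)\to X_K$ is injective, hence bijective. So $V_K=\inf H^1(K/N)$ is non-degenerate and $H^1(K)=V_K\oplus V_K^\perp$ with $\mathrm{Rad}(K)\subset V_K^\perp$ ($\perp$ for the cup product). Euler characteristics give $\dim H^1(K)=2+p(d-2)$ and $\dim V_K=2+p(h-2)$, so $\dim V_K^\perp=p\,m_U$. *It remains to show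 $\dim\mathrm{Rad}(K)=p\,m_U$.* If $m_U=0$ this is clear; assume $m_U>0$.

**Step 1. The $C$-invariant radical characters: $\mathrm{res}$ is injective on $T$ and $\mathrm{Rad}(K)^C=\mathrm{res}\,T$.** For $t\in T$, $n_K(t|_K)=\sum_an_U(t+av)=n_U(t)+\sum_{a\ne0}n_U(av)=1$, so $t|_K$ is radical. Also $T\cap\mathbb F_pv=0$, which gives injectivity.

Let $\tilde v:U\to\mathbb Z/p^2$ lift $v$ (A1), and define $\omega\in H^1(K)^C$ by $\omega(k)=\tilde v(k)/p$. If $v(s)=1$, then $\omega(s^p)=1$, whereas elements of $\mathrm{res}\,H^1(U)$ vanish at $s^p$. So $\omega\notin\mathrm{res}\,H^1(U)$. By (F2), $H^1(K)^C/\mathrm{res}\,H^1(U)$ embeds in $H^2(C)\simeq\mathbb F_p$, so $H^1(K)^C=\mathrm{res}\,H^1(U)\oplus\mathbb F_p\omega$. By the transfer formula $\mathrm{cor}\,\omega=v$: the value at $s$ is $\omega(s^p)=1$, and at $k\in K$ it is $p\,\omega(k)=0$.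

Let $\rho\in\mathrm{Rad}(K)^C$. Modulo $\mathrm{res}\,T\subset\mathrm{Rad}(K)$ we have $\rho=\mathrm{res}\,y+c\,\omega$ with $y\in V$. As $\mathrm{cor}\,\mathrm{res}\,y=py=0$, for $y'\in V$ we get $0=\mathrm{cor}(\rho\cup\mathrm{res}\,y')=\mathrm{cor}(\rho)\cup y'=c\,v\cup y'$. So $c=0$, as $V$ is non-degenerate. Then $\mathrm{res}\,y\in V_K\cap\mathrm{Rad}(K)=0$.

**Step 2. The radical tower of $K$ produces a free quotient $\Gamma$ with $H^1(\Gamma)=\mathrm{Rad}(K)$.** Let $\mathcal V_0$ be a complement of $\mathrm{Rad}(K)$ in $H^1(K)$. As $\dim X_K=1$ and $\mathcal V_0$ is non-degenerate and nonzero, $(K,\mathcal V_0)$ is good. Put $K_0=K$, $K_{i+1}=\bigcap_{t\in\mathrm{Rad}(K_i)}\ker t$, $K_\infty=\bigcap K_i$. All are normal in $U$, since conjugation by $U$ preserves the radicals.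

Pass from $K_i$ to $K_{i+1}$ by applying Proposition 7.1 successively to the members of a basis of $\mathrm{Rad}(K_i)$: their restrictions stay radical by 7.1.2 and stay linearly independent, because the kernel of restriction is the span of the members already used. So $(K_i,\mathcal V_0|_{K_i})$ is good for all $i$, restriction is injective on $\mathcal V_0$ and along $X_K\to X_{K_i}\to X_{K_{i+1}}$, and $\dim X_{K_i}=[K:K_i]$. The module $X_{K_i}$ is cyclic over $\mathbb F_p[K/K_i]$, its coinvariants being $X_K$; by dimension it is free of rank $1$, and its one-dimensional space of $K$-invariants is $\mathrm{res}\,X_K$. Let $\Gamma=K/K_\infty$, $Q=U/K_\infty$.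

(a) *$H^1(\Gamma)=\mathrm{Rad}(K)$ inside $H^1(K)$.* $\mathrm{Rad}(K)$ vanishes on $K_1\supseteq K_\infty$. If $\chi=w+\rho$ with $0\ne w\in\mathcal V_0$ and $\rho\in\mathrm{Rad}(K)$, then $\chi|_{K_i}=w|_{K_i}\ne0$ for all $i\ge1$. If $\chi$ vanished on $K_\infty=\bigcap K_i$, the open set $\ker\chi$ would by compactness contain some $K_i$. So $\chi|_{K_\infty}\neq0$.

(b) *$\Gamma$ is free pro-$p$.* $\mathrm{Rad}(K_i)$ dies on $K_{i+1}$, so by (F5) and Lemma 6.2(a)
$$H^1(K_\infty)=\varinjlim H^1(K_i)/\mathrm{Rad}(K_i)=\mathrm{Hom}(\mathcal V_0,\varinjlim X_{K_i}),$$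
$\Gamma$-equivariantly, with trivial action on $\mathcal V_0$. The maps $X_{K_i}\to X_{K_{i+1}}$ are injective, so the $\Gamma$-invariants of $\varinjlim X_{K_i}$ are $\varinjlim X_{K_i}^K=\mathrm{res}\,X_K$. Thus $H^1(K_\infty)^\Gamma=\mathrm{Hom}(\mathcal V_0,\mathrm{res}\,X_K)$, and $H^1(K)$ maps onto it by Lemma 6.2(a) for $(K,\mathcal V_0)$. By (F2), $\inf:H^2(\Gamma)\to H^2(K)$ is injective. Its image lies in the kernel of $X_K\to\varinjlim X_{K_i}=H^2(K_\infty)$, which is $0$. So $H^2(\Gamma)=0$.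

(c) *Let $0\neq t\in T$, $L=K\cap\ker t$. Then $K_\infty\subset L$ and every element of $\mathrm{Rad}(L)$ vanishes on $K_\infty$.* By Step 1, $t|_K\in\mathrm{Rad}(K)$ is nonzero. Start the passage $K\to K_1$ with $t|_K$, whose kernel is $L$. Then $(L,\mathcal V_0|_L)$ is good, $K_1\subset L$, and, continuing from $L$ to $K_1$, 7.1.2 gives $\mathrm{Rad}(L)|_{K_1}\subset\mathrm{Rad}(K_1)$, which vanishes on $K_2\supseteq K_\infty$.

Put $A=\Gamma^{ab}$, from here to the end of the proof. It is a free $\mathbb Z_p$-module of rank $\dim\mathrm{Rad}(K)$ with an action of $C$ by conjugation in $Q$. By (a) and Step 1,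
$$\mathrm{Hom}(A_C,\mathbb F_p)=\mathrm{Rad}(K)^C=\mathrm{res}\,T\quad\text{has dimension }m_U.\tag{8.1}$$
So we want to show that $A$ has the rank $p\,m_U$ of a free $\mathbb Z_p[C]$-module on $m_U$ generators.

For $0\ne t\in T$ let $K_t=\ker t\subset U$ and $L=K\cap K_t=\ker(v|_{K_t})$. By Proposition 7.1 for $(U,V)$ and $z=t$, $(K_t,V|_{K_t})$ is good and $\dim X_{K_t}=p$. As $v|_{K_t}$ is full, Lemma 5.2 gives
$$\dim X_L=p,\qquad n_L(\eta|_L)=\sum_{a\in\mathbb F_p}n_{K_t}(\eta+av)\quad(\eta\in H^1(K_t)).\tag{8.2}$$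

**Step 3. $A_C$ is torsion-free: lift each $t$ to $\mathbb Z/p^2$ on $Q$.** Let $0\ne t\in T$, $\tilde t:U\to\mathbb Z/p^2$ a lift, and $\omega_t=\tilde t|_{K_t}/p\in H^1(K_t)$, which is $U$-invariant. For $w\in V$, $w\cup\omega_t\in X_{K_t}^{U/K_t}=\mathrm{res}\,X_U$ by 7.1.1. Since res is injective on the one-dimensional space $X_U$ and $V$ is non-degenerate, there is $y\in V$ with $w\cup\omega_t=\mathrm{res}(w\cup y)$ for all $w\in V$. So $\omega':=\omega_t-y|_{K_t}\in\Theta_{K_t}(V)=\mathrm{Rad}(K_t)$. By (8.2), $n_L(\omega'|_L)=n_{K_t}(\omega')+\sum_{a\ne0}n_{K_t}(av)=p=\dim X_L$. So $\omega'|_L\in\mathrm{Rad}(L)$ vanishes on $K_\infty$ by (c). Writing $p\,y$ for $y$ followed by $\mathbb F_p\cong p\mathbb Z/p^2$, the homomorphism $\tilde t-p\,y:U\to\mathbb Z/p^2$ lifts $t$ and equals $p\,\omega'$ on $K_t$, hence vanishes on $K_\infty$. So $t$ lifts to $Q\to\mathbb Z/p^2$. Restricted to $\Gamma$ such a lift factors through $A_C$; with (8.1), every homomorphism $A_C\to\mathbb F_p$ lifts to $A_C\to\mathbb Z/p^2$.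

The torsion of $A_C$ is killed by $p$: let $\mathcal N=\sum_{i<p}\sigma^i$; if $ka\in(\sigma-1)A$ with $k\ne0$, then $k\mathcal Na=0$, so $\mathcal Na=0$ and $pa\in\mathcal Na+(\sigma-1)A=(\sigma-1)A$. If the torsion were nonzero, $A_C$ would have a direct summand $\mathbb F_p$; projection onto it does not lift to $\mathbb Z/p^2$, as an element of order $p$ is sent into $p\mathbb Z/p^2$. So $A_C\cong\mathbb Z_p^{m_U}$.

**Step 4. If $f\in\Gamma$ has $C$-invariant image in $A$, then $t(f)=0$ for all $t\in T$.** Both $t$ and $v$ are characters of $Q$. Suppose not; after scaling, $t(f)=1$ for some $t\in T$. Choose $s\in Q$ with $v(s)=1$. As $v(f)=0$, replacing $s$ by $sf^{-t(s)}$ we may assume $t(s)=0$. By hypothesis $s^{\pm1}fs^{\mp1}f^{-1}\in[\Gamma,\Gamma]$.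

Let $\tau\in U/K_t$ be the class of a lift of $f$, a generator. By 7.1.4 for $(U,V)$ and $z=t$ there is $u\in H^1(K_t)$ with $(\tau-1)u=v|_{K_t}$ and $\sum_{w\in V}n_{K_t}(u-w)=\dim X_{K_t}=p$, with $n_{K_t}(u-w)$ constant on cosets of $\mathbb F_pv$ in $V$. So it is $1$ on exactly one coset $w_0+\mathbb F_pv$ and $0$ elsewhere. Replacing $u$ by $u-w_0|_{K_t}$ we may take $w_0=0$. By (8.2), $n_L(u|_L)=p=\dim X_L$, so $u|_L\in\mathrm{Rad}(L)$ vanishes on $K_\infty$ by (c). So $u$ is a character of $Q_t=K_t/K_\infty=\ker(t:Q\to\mathbb F_p)$ with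
$$u(f^{-1}kf)=u(k)+v(k)\qquad(k\in Q_t).\tag{8.3}$$
On $\Gamma_t=\Gamma\cap Q_t=L/K_\infty$, normal in $Q$, we have $v=0$. So $u|_{\Gamma_t}$ is invariant under conjugation by $f$ and by $\Gamma_t$, hence by $\Gamma=\langle f\rangle\Gamma_t$, and $u$ vanishes on $[\Gamma,\Gamma_t]$. This equals $[\Gamma,\Gamma]$: in $\Gamma/[\Gamma,\Gamma_t]$ the image of $\Gamma_t$ is central with cyclic quotient, so the group is abelian. Now $s\in Q_t$ and $f^{-1}sf=s\cdot c$ with $c=s^{-1}f^{-1}s\cdot f\in[\Gamma,\Gamma]$, so $u(f^{-1}sf)=u(s)$. But (8.3) gives $u(f^{-1}sf)=u(s)+v(s)=u(s)+1$, a contradiction.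

**Step 5. The rank of $A$.** Let $I=(\sigma-1)A$, $\mathcal O$-free of some rank $b$ by (F9). By Step 3, $\dim\mathrm{Rad}(K)=\mathrm{rk}\,A=m_U+(p-1)b$. Since $pI\subset(\sigma-1)I$, $\sigma-1$ induces a surjection $A_C/p\to I/(\sigma-1)I\simeq\mathbb F_p^b$. If it were not injective, there would be $a\notin pA+(\sigma-1)A$ with $(\sigma-1)a=(\sigma-1)^2a'$. Then $a-(\sigma-1)a'\in A^C$ has nonzero class in $A_C/p$, on which some $t\in T$ is nonzero by (8.1). A preimage $f\in\Gamma$ of this element contradicts Step 4. So $b=m_U$ and $\dim\mathrm{Rad}(K)=p\,m_U$. $\square$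

**Corollary 8.3.** If $N$ satisfies (∗), then $(S,N)$ is admissible for every open $S\supseteq N$.

*Proof.* $S/N$ is reached from $G/N$ by a chain of normal index-$p$ steps. Each step $U\supset K\supseteq N$ is the kernel of a nonzero element of $H^1(U)$ vanishing on $N$, i.e. of $V_U$. Apply Proposition 8.2. $\square$

## 9. $N$ is free and inflation is an isomorphism

Let $N$ satisfy (∗); we prove the first two claims of part 2.

**Freeness.** $H^2(N)=\varinjlim X_S$ over open $S\supseteq N$. For such $S$ choose $0\ne v\in V_S$ and $S'=\ker v\supseteq N$. By Corollary 8.3 $v$ is full, so by (A2) $\mathrm{res}:X_S\to X_{S'}$ is $0$. So $H^2(N)=0$ and $N$ is free pro-$p$.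

**Inflation.** For $S\supseteq N$ open and $n=1$ this is part of Corollary 8.3. For $n>1$ compare
$$H^1(S/N)\xrightarrow{\delta}H^2(S/N,\mathbb Z/p^{n-1})\to H^2(S/N,\mathbb Z/p^n)\to H^2(S/N)\to0$$
(exact, as $cd(S/N)=2$) with (5.2) for $S$. By induction inflation is injective on $H^2(-,\mathbb Z/p^{n-1})$, and $\inf\circ\delta=\delta\circ\inf=0$ by (A1) for $S$; so $\delta=0$, and the five lemma applies. For closed $S\supseteq N$ take direct limits over open $S'\supseteq S$.

## 10. Radical layers over a deep subgroup, and a section from a permutation lattice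

Let $N$ satisfy (∗). We prove that $G\to G/N$ splits.

**Definition 10.1.** For a finite $p$-group $P$, a $\mathbb Z_p[P]$-lattice is a *permutation lattice* if it has a $\mathbb Z_p$-basis permuted by $P$.

*Example.* $\mathbb Z_p[P/Q]$ is one. The lattice $\mathcal O=\mathbb Z_p[\zeta_p]$ with a group of order $p$ acting through multiplication by $\zeta_p$ is not: its coinvariants $\mathcal O/\lambda$ are finite, whereas a nonzero permutation lattice has coinvariants free of positive rank (the number of orbits).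

**Weiss's theorem** (A. Weiss, Rigidity of $p$-adic $p$-torsion, Ann. of Math. 127 (1988), Thm. 2). *If $P$ is a finite $p$-group, $\bar N\lhd P$, and $\Omega$ is a $\mathbb Z_p[P]$-lattice that is free over $\mathbb Z_p[\bar N]$ and such that $\Omega^{\bar N}$ is a permutation lattice for $P/\bar N$, then $\Omega$ is a permutation lattice for $P$.*

**Claim 10.2.** *Let $M\lhd G$ with $M\subset N$ open in $N$. Then $G/M\to G/N$ splits.*

**Step 1. Setting up the layers.** Choose $N=M_0>M_1>\dots>M_k=M$, all normal in $G$, with successive indices $p$ (possible, since $G$ acts on the finite $p$-group $N/M$ through a finite $p$-group), and isomorphisms $M_i/M_{i+1}\cong\mathbb F_p$. Choose $S_0\lhd G$ open with $S_0\cap N=M$ (possible, as $N/M$ is a finite subgroup of $G/M$). From now on $S,R$ denote open normal subgroups of $G$ with $M\subset S,R\subset S_0$; so $S\cap N=M$. Put $U_i(S)=SM_i$. Then $U_0(S)=SN$, $U_k(S)=S$, $U_i(S)N=SN$, and by the modular law $U_i(S)\cap N=M_i(S\cap N)=M_i$. Hence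
$$U_i(S)/U_{i+1}(S)\cong M_i/(M_i\cap SM_{i+1})=M_i/M_{i+1}\cong\mathbb F_p .$$
Let $\chi_i^S\in H^1(U_i(S))$ be the resulting character; its kernel is $U_{i+1}(S)$, and it sends $sm$ ($s\in S$, $m\in M_i$) to the class of $m$. So $\chi_i^R|_{U_i(S)}=\chi_i^S$ for $S\subset R$. Let $V_S=\inf H^1(SN/N)$, viewed in $H^1(U_i(S))$ via the surjection $U_i(S)\to SN/N$. By Corollary 8.3, $(U_0(S),V_S)$ is good and $\dim X_{U_0(S)}=1$.

**Step 2. Deep restriction makes every layer radical.** We show: *for each $i\le k$ there is $R_i$ such that for all $S\subset R_i$, $\chi_j^S\in\mathrm{Rad}(U_j(S))$ for $j<i$; hence, by Proposition 7.1 applied along $U_0(S)>U_1(S)>\cdots$, $(U_j(S),V_S)$ is good and $\dim X_{U_j(S)}=p^j$ for $j\le i$.*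

Take $R_0=S_0$. Given $R=R_i$, $i<k$, let $Y/N=\Phi(RN/N)$, which is open, and characteristic in $RN/N$, so that $Y\lhd G$. Put $R_{i+1}=R\cap Y\supseteq M$, and let $S\subset R_{i+1}$, so $SN\subset Y$. For $a\in H^1(SN/N)$, $b\in H^1(RN/N)$ we have $\mathrm{cor}(a)\cup b=\mathrm{cor}(a\cup\mathrm{res}\,b)=0$, since $\mathrm{res}\,b=0$. As $RN/N$ is Demushkin, $\mathrm{cor}:H^1(SN/N)\to H^1(RN/N)$ is zero.

Now $U_i(S)$ is the full preimage of $SN/N$ under $U_i(R)\to RN/N$: indeed $RM_i\cap SN=S(RM_i\cap N)=SM_i$. So cor from $U_i(S)$ to $U_i(R)$ is compatible with inflation (F1) and kills $V_S$. For $w\in V_S$,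
$$\mathrm{cor}(\chi_i^S\cup w)=\mathrm{cor}(\chi_i^R|_{U_i(S)}\cup w)=\chi_i^R\cup\mathrm{cor}\,w=0.$$
Both $S$ and $R$ are contained in $R_i$, so $\mathrm{cor}:X_{U_i(S)}\to X_{U_i(R)}$ is an onto map between spaces of dimension $p^i$, hence bijective. So $\chi_i^S\cup w=0$ for all $w\in V_S$, i.e. $\chi_i^S\in\Theta_{U_i(S)}(V_S)=\mathrm{Rad}(U_i(S))$, as $(U_i(S),V_S)$ is good.

**Step 3. $\Omega_S$ satisfies the hypotheses of Weiss's theorem.** Fix $S\subset R_k$. Then $\Omega_S$ has rank $\dim X_S=p^k=[N:M]$. Let $P=G/S$ and $\bar N=NS/S\cong N/M$. By (5.1), $(\Omega_S)_{\bar N}=\Omega_{NS}\cong\mathbb Z_p$, so $\Omega_S$ is cyclic over the local ring $\mathbb Z_p[\bar N]$, and comparing ranks $\Omega_S\cong\mathbb Z_p[\bar N]$. Via the norm of $\bar N$, which is $P$-equivariant, $\Omega_S^{\bar N}\cong(\Omega_S)_{\bar N}=\Omega_{NS}\cong\mathbb Z_p$. The $P$-action on this is trivial: $(\Omega_{NS})_{G/NS}=\Omega_G\cong\mathbb Z_p$ has rank one, so $(\gamma-1)\Omega_{NS}=0$ for all $\gamma$. So $\Omega_S^{\bar N}$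 is the trivial permutation lattice of rank one.

**Step 4. A stabilizer is a complement.** By Weiss's theorem $\Omega_S\cong\mathbb Z_p[Z]$ for a finite $P$-set $Z$. The rank of $(\Omega_S)_{\bar N}\cong\mathbb Z_p$ is the number of $\bar N$-orbits on $Z$, so $\bar N$ is transitive on $Z$; and $|Z|=\mathrm{rk}\,\Omega_S=|\bar N|$, so $\bar N$ is simply transitive. If $Q$ is the stabilizer in $P$ of a point of $Z$, then $Q\cap\bar N=1$ and $Q\bar N=P$. This gives a section $\kappa:G/SN=P/\bar N\cong Q\subset G/S$.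

**Step 5. From $G/S$ to $G/M$.** The natural map $G/M\to G/S\times_{G/SN}G/N$ is an isomorphism: injective because $S\cap N=M$; and if $h=gsn$ with $s\in S$, $n\in N$, then $gs$ maps to $(gS,hN)$. So $\delta\mapsto(\kappa(\bar\delta),\delta)$ is a section of $G/M\to G/N$. This proves Claim 10.2.

**Passage to the limit.** For each $M$ the set of continuous homomorphic sections $G/N\to G/M$ is nonempty by the claim, and finite, since $G/N$ is finitely generated and each generator has at most $[N:M]$ possible images. For varying $M\lhd G$ open in $N$ these sets form an inverse system over a directed set, and $\bigcap M=1$ (consider $M=W\cap N$, $W\lhd G$ open). An inverse limit of nonempty finite sets is nonempty, and an element of it is a section $G/N\to\varprojlim G/M=G$. This completes the proof of part 2 of Theorem 3.2. $\square$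

## 11. The converse and the free product decomposition

**Proof of part 3.** Let $G/N$ be Demushkin, $\inf:H^2(G/N)\to H^2(G)$ bijective, $D\le G$ the image of a section, and $V=\inf H^1(G/N)$. As $D\to G/N$ is an isomorphism, $V\to H^1(D)$ is bijective, and $\alpha|_D\ne0$ for a generator $\alpha$ of $H^2(G)=\inf H^2(G/N)$. The space $V$ is non-degenerate, so $H^1(G)=V\oplus V^\perp$. If $t\in V^\perp$, then $t|_D\cup H^1(D)=(t\cup V)|_D=0$, so $t|_D=0$, because $D$ is Demushkin. If $t\cup m=\alpha$ for some $m\in H^1(G)$, then $\alpha|_D=t|_D\cup m|_D=0$, a contradiction. So $V^\perp=\mathrm{Rad}(G)$ and $\dim V=2g$.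

For a Würfel subgroup $N$, $G/N$ is Demushkin and inf is bijective on $H^2$ (take $S=G$, $n=1$). So if $\dim H^1(G/N)=2g$, then (∗) holds and part 2 gives a splitting; the other direction was just shown. If $2g=2$: for every Würfel subgroup, $V\ne0$ is a non-degenerate subspace for an alternating form of rank $2$, so $\dim V=2$ and part 2 applies. $\square$

**Proof of part 4.** Let $N$ satisfy (∗) (part 1), $D$ the image of a section (part 2), and $V=V_G$. As above, $\mathrm{Rad}(G)|_D=0$, $V\cong H^1(D)$ and $\alpha|_D\ne0$. Since $H^1(G)=V\oplus\mathrm{Rad}(G)$, we can choose $z_1,\dots,z_m\in\bigcap_{v\in V}\ker v$ dual to a basis of $\mathrm{Rad}(G)$. The map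
$$\widetilde G:=D\amalg F(z_1,\dots,z_m)\to G$$
induces a bijection on $H^1$: $V$ maps isomorphically onto $H^1(D)$ and to $0$ on the free factor, and $\mathrm{Rad}(G)$ the other way around. On $H^2$ it induces $H^2(G)\to H^2(\widetilde G)=H^2(D)$, which is injective, as $\alpha|_D\ne0$. By the criterion at the end of Section 1 it is an isomorphism.

It remains to identify $D$. Every $\chi\in H^1(D)$ extends to $G$, so by (A1) it lifts to $\mathbb Z/p^n$ for all $n$. Thus the finitely generated $\mathbb Z_p$-module $D^{ab}$ is torsion-free: on a finite cyclic direct summand of order $p^k$, $k\ge1$, a nonzero character to $\mathbb F_p$ does not lift to $\mathbb Z/p^{k+1}$. By the Demushkin–Labute classification (invariant $q=0$; Labute, Canad. J. Math. 19 (1967)), $D=\langle x_1,\dots,x_{2g}\mid[x_1,x_2]\cdots[x_{2g-1},x_{2g}]\rangle$. $\square$
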